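\title{A Noetherian Hopf algebra of Gelfand--Kirillov dimension one whose antipode has infinite order}

\begin{abstract}
Over every field we construct a finitely generated Noetherian Hopf algebra of Gelfand--Kirillov dimension one on which the square of the antipode has infinite order. When $-1$ is a square in the ground field $k$, the example is free of rank $16$ over a Laurent polynomial ring $k[z^{\pm1}]$ with $z$ group-like, and $S^2$ multiplies the remaining generators by $\pm z^2$. In the positive direction, the antipode of a finitely generated Hopf algebra that is a finite module over a central Hopf subalgebra has finite order. The example shows that ``central'' cannot be weakened to ``commutative and normal''.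
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $k$ be a field and $H$ a Hopf algebra over $k$ with comultiplication $\Delta$, counit $\varepsilon$ and antipode $S$. The antipode reverses both the multiplication and the comultiplication, so $S^2$ is an endomorphism of the Hopf algebra $H$. If $H$ is commutative or cocommutative, then $S^2=\operatorname{id}$, as for inversion in a group. In general $S^2\ne\operatorname{id}$, and one asks how far it can be from the identity. For finite-dimensional $H$, Radford's theorem \cite{Radford} says that $S$ has finite order.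

A scale for going beyond finite dimension is the Gelfand--Kirillov dimension. If the algebra $H$ is generated by a finite-dimensional subspace $V\ni1$, and $V^n$ is the span of all products of $n$ elements of $V$, then
\[
\operatorname{GKdim}H=\limsup_{n\to\infty}\frac{\log\dim V^n}{\log n};
\]
this does not depend on $V$ and measures the polynomial growth rate of $H$. If $\dim H=\infty$, the chain $V^0\subseteq V^1\subseteq\cdots$ is strictly increasing, so $\dim V^n\geq n+1$ and $\operatorname{GKdim}H\ge1$. Thus dimension $0$ is exactly the case covered by Radford's theorem. In dimension $2$ the conclusion fails for a simple reason.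

\begin{example}\label{ex:dim2}
Let $q\in k^\times$ and let $H_q$ be generated by $g^{\pm1}$ and $x$ with $xg=qgx$. It is a Hopf algebra with $\Delta(g)=g\otimes g$, $\Delta(x)=x\otimes1+g\otimes x$, $S(g)=g^{-1}$, $S(x)=-g^{-1}x$. It is a skew polynomial ring over $k[g^{\pm1}]$, hence Noetherian with basis $g^ix^j$. For $V$ spanned by $1,g,g^{-1},x$, the space $V^n$ has the basis $g^ix^j$ with $|i|+j\le n$, so $\dim V^n=(n+1)^2$ and $\operatorname{GKdim}H_q=2$. We have $S^2(x)=g^{-1}xg=qx$, so $S^2$ has infinite order when $q$ is not a root of unity. Cutting the dimension down to $1$ by imposing $g^n=1$ forces $(q^n-1)x=0$: either $x$ dies, or $q^n=1$ and $S^{2n}=\operatorname{id}$.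
\end{example}

Dimension $1$ lies between these two cases. For a finitely generated Noetherian Hopf algebra $H$ with $\operatorname{GKdim}H=1$ the following are known: $H$ is Gorenstein of injective dimension $1$, $\operatorname{Hom}_H(k,H)=0$, $\operatorname{Ext}^1_H(k,H)$ is one-dimensional, and $S$ is bijective. These facts, which we do not use, run parallel to the finite-dimensional case, where $H$ is self-injective and the space $\operatorname{Hom}_H(k,H)$ of integrals is one-dimensional. The following is posed as an open problem in \cite{Notes}.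

\begin{quote}
\emph{Let $H$ be a Hopf algebra that is finitely generated and Noetherian as an algebra, with $\operatorname{GKdim}H=1$. Is there always an integer $n\ge1$ with $S^{2n}=\operatorname{id}$?}
\end{quote}

The first examples suggest a positive answer: $S^2=\operatorname{id}$ for $k[x]$, for $k[z^{\pm1}]$ and for the group algebra of the infinite dihedral group, and the one-dimensional quotients in Example~\ref{ex:dim2} have $S^{2n}=\operatorname{id}$. The answer is nevertheless negative.

\subsection{Results}
For an element $y$ and a matrix $m$ over an algebra, $ym$ and $my$ are formed entrywise, and $m^t$ is the transpose.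

\begin{theorem}\label{thm:main}
Let $r\in k$ satisfy $r^2=-1$ (in characteristic $2$, $r=1$). Let $H$ be the $k$-algebra generated by $z^{\pm1}$ and the entries of $a=(a_{ij})=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}$, with relations
\begin{gather}
za=az^{-1},\qquad a^tEa=z^{-1}E,\qquad aE^{-1}a^t=zE^{-1},\label{eq:form}\\
\beta^2=\gamma^2=0,\qquad \alpha^4=1,\label{eq:cut}
\end{gather}
where $E=\begin{pmatrix}0&1\\ r&0\end{pmatrix}$. Then $H$ is a Hopf algebra with
\begin{equation}\label{eq:coalg}
\Delta(z)=z\otimes z,\qquad \Delta(a_{ij})=\sum_l a_{il}\otimes a_{lj},\qquad \varepsilon(z)=1,\qquad \varepsilon(a_{ij})=\delta_{ij}.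
\end{equation}
It is free of rank $16$ as a module over $k[z^{\pm1}]$, it is a finitely generated Noetherian algebra with $\operatorname{GKdim}H=1$, and
\[
S^2(z)=z,\quad S^2(\alpha)=z^2\alpha,\quad S^2(\delta)=z^2\delta,\quad S^2(\beta)=-z^2\beta,\quad S^2(\gamma)=-z^2\gamma.
\]
Hence $S^{2n}(\alpha)=z^{2n}\alpha\neq\alpha$ for all $n\ge1$, and $S^2$ has infinite order.
\end{theorem}

The assumption on $k$ can be removed. The next statement includes finite fields, over which Example~\ref{ex:dim2} never produces infinite order.

\begin{theorem}\label{thm:fields}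
For every field $k$ and every integer $d\ge1$ there is a finitely generated Noetherian Hopf algebra over $k$ of Gelfand--Kirillov dimension $d$ on which $S^2$ has infinite order.
\end{theorem}

A linear endomorphism is \emph{locally finite} if every vector lies in a finite-dimensional stable subspace. An algebra is \emph{semiprime} if it has no nonzero ideal of square zero.

\begin{theorem}\label{thm:props}
Let $H$ be as in Theorem~\ref{thm:main} and let $C$ be the span of $\alpha,\beta,\gamma,\delta$.
\begin{enumerate}
\item[(a)] The subspaces $S^{2n}(C)$, $n\ge0$, are pairwise distinct simple subcoalgebras of $H$, and $S^2$ is not locally finite.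
\item[(b)] $S^4$ is conjugation by the group-like element $z^2$.
\item[(c)] If $\operatorname{char}k\ne2$, then $H$ is semiprime.
\end{enumerate}
\end{theorem}

The last result, valid in every Gelfand--Kirillov dimension, locates the boundary. A Hopf subalgebra $A\subseteq H$ is \emph{normal} if, in the notation of Section~\ref{sec:prelim}, $h_{(1)}yS(h_{(2)})$ and $S(h_{(1)})yh_{(2)}$ lie in $A$ for all $h\in H$, $y\in A$.

\begin{theorem}\label{thm:central}
\begin{enumerate}
\item[(a)] If a Hopf algebra is finitely generated as an algebra and is a finitely generated module over a central Hopf subalgebra, then its antipode has finite order.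
\item[(b)] In {\rm(a)}, ``central'' cannot be weakened to ``commutative and normal'': in Theorem~\ref{thm:main}, $k[z^{\pm1}]$ is a commutative normal Hopf subalgebra over which $H$ is free of rank $16$.
\end{enumerate}
\end{theorem}

\subsection{The idea}
In Example~\ref{ex:dim2} the order of $S^2$ is the order of a scalar eigenvalue. In Theorem~\ref{thm:main} the ``eigenvalue'' is instead a group-like element of infinite order. The model is the infinite dihedral group $D_\infty=\langle z,\rho\mid z\rho=\rho z^{-1},\ \rho^2=1\rangle$. Its group algebra is free of rank $2$ over $k[z^{\pm1}]$, so it has dimension $1$, and conjugation by $z$ sends $\rho$ to $z^2\rho$, so it has infinite order. This automorphism is not $S^2$, because $S^2$ fixes every group-like element. We therefore replace the reflection $\rho$ by a matrix $a$ of generators that still inverts $z$, and arrange that $S^2$ acts on $a$ as conjugation by $z$, up to signs. A formula for $S^2$ of this kind is easy to obtain (Section~\ref{sec:form}). The difficulty is to make the algebra small enough to have dimension $1$ (Section~\ref{sec:quot})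 while preventing it from collapsing, that is, from satisfying $z^{2n}\alpha=\alpha$. Non-collapse is proved with an explicit matrix model (Section~\ref{sec:model}). Sections~\ref{sec:props}, \ref{sec:descent} and \ref{sec:central} prove Theorems~\ref{thm:props}, \ref{thm:fields} and \ref{thm:central}.

\section{Conventions and standard facts}\label{sec:prelim}

We write $\Delta(h)=h_{(1)}\otimes h_{(2)}$, with summation understood, and likewise for iterated coproducts. The antipode is characterized by $S(h_{(1)})h_{(2)}=\varepsilon(h)1=h_{(1)}S(h_{(2)})$. If $S$ is an algebra anti-endomorphism of a bialgebra, the elements $h$ satisfying these two identities form a subalgebra, since $S(y_{(1)})S(x_{(1)})x_{(2)}y_{(2)}=\varepsilon(x)\varepsilon(y)$ when $x$ and $y$ satisfy the first identity, and symmetrically for the second; so it suffices to check them on generators. An element $g$ is \emph{group-like} if $\Delta(g)=g\otimes g$ and $\varepsilon(g)=1$; then $S(g)=g^{-1}$. An ideal $I$ is a \emph{Hopf ideal} if $\Delta(I)\subseteq I\otimes H+H\otimes I$, $\varepsilon(I)=0$ and $S(I)\subseteq I$;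 these conditions may be checked on generators of $I$, and $H/I$ is then a Hopf algebra. For linear maps $f,g$ from $H$ to an algebra, the \emph{convolution} is $(f*g)(h)=f(h_{(1)})g(h_{(2)})$; it is associative, and its unit is $h\mapsto\varepsilon(h)1$, which we denote by $\varepsilon$.

For matrices over a noncommutative ring, $(mn)^t=n^tm^t$ holds when the entries of $m$ commute with those of $n$, in particular when one factor has entries in $k$. We use transposes of products only in this situation. We write $E^{-t}=(E^t)^{-1}$. ``Noetherian'' means left and right Noetherian.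

\begin{lemma}\label{lem:finite}
Let $H$ be a $k$-algebra containing $L=k[z^{\pm1},x_1,\dots,x_{d-1}]$ as a subalgebra, and suppose that $H$ is finitely generated as a left and as a right $L$-module. Then $H$ is a finitely generated Noetherian algebra and $\operatorname{GKdim}H=d$.
\end{lemma}

\begin{proof}
The generators of $L$ and the module generators generate $H$. One-sided ideals of $H$ are submodules of a finite module over the Noetherian ring $L$, so they satisfy the ascending chain condition. By \cite[Prop.~5.5]{KL}, $\operatorname{GKdim}H=\operatorname{GKdim}L$. For $V$ spanned by $1,z^{\pm1},x_1,\dots,x_{d-1}$, counting monomials with nonnegative and with nonpositive exponent of $z$ gives $\binom{n+d}{d}\le\dim V^n\le2\binom{n+d}{d}$, so $\operatorname{GKdim}L=d$.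
\end{proof}

\section{A Hopf algebra attached to an invertible matrix}\label{sec:form}

Suppose that a Hopf algebra contains a group-like element $z$ and a square matrix $a$ of elements with coproduct and counit as in \eqref{eq:coalg}. The antipode axiom for the entries of $a$ says exactly that $S(a)=(S(a_{ij}))$ is the two-sided inverse of $a$. To control $S^2$ we prescribe this inverse: we ask that $a^{-1}=zE^{-1}a^tE$ for a fixed invertible matrix $E$ over $k$, and that $za=az^{-1}$. The equation $a^{-1}a=1$ then reads $a^tEa=z^{-1}E$, and $aa^{-1}=1$ reads $aE^{-1}a^t=zE^{-1}$, with $z$ in place of $z^{-1}$ because $z$ has been moved past $a$. These are the relations \eqref{eq:form}.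

\begin{example}\label{ex:n1}
Let $a$ be a $1\times1$ matrix. Then $S(a)=za$, so $S^2(a)=S(a)S(z)=zaz^{-1}=z^2a$, which is the formula we want. But the relations read $a^2=z^{-1}$ and $a^2=z$. They force $z^2=1$, and the algebra is the group algebra of the cyclic group of order $4$ generated by $a$. The two relations disagree by $z-z^{-1}$, and a single generator leaves no room for this discrepancy.
\end{example}

\begin{proposition}\label{prop:tilde}
Let $E\in GL_n(k)$ and let $\widetilde H(E)$ be the algebra generated by $z^{\pm1}$ and the entries of an $n\times n$ matrix $a$ with relations \eqref{eq:form}. Then $\widetilde H(E)$ is a Hopf algebra with $\Delta,\varepsilon$ given by \eqref{eq:coalg} and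
\[
S(z)=z^{-1},\qquad S(a)=zE^{-1}a^tE,\qquad S^2(a)=z^2\,FaF^{-1},\quad\text{where } F=E^{-1}E^t.
\]
\end{proposition}

\begin{proof}
\emph{Bialgebra structure.} In $\widetilde H(E)^{\otimes2}$ put $a'=(a_{ij}\otimes1)$, $a''=(1\otimes a_{ij})$, $z'=z\otimes1$, $z''=1\otimes z$. We must show that $z'z''$ and $a'a''$ satisfy \eqref{eq:form}. Primed and double-primed elements commute, so $(a'a'')^t=a''^ta'^t$, and
\begin{align*}
z'z''\,a'a''&=a'a''\,(z'z'')^{-1},\\
(a'a'')^tE(a'a'')&=a''^t(a'^tEa')a''=z'^{-1}a''^tEa''=(z'z'')^{-1}E,\\
(a'a'')E^{-1}(a'a'')^t&=a'(a''E^{-1}a''^t)a'^t=z''a'E^{-1}a'^t=z'z''E^{-1}.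
\end{align*}
So $\Delta$ is well defined. The pair $z=1$, $a=I$ satisfies \eqref{eq:form}, so $\varepsilon$ is well defined. Coassociativity and the counit axiom are equalities of algebra maps; on $a$ they are the associativity and the unit law of matrix multiplication, and on $z$ they are immediate.

\emph{The inverse of $a$.} Put $b=zE^{-1}a^tE$. Then $ba=zE^{-1}(a^tEa)=1$, and since $az=z^{-1}a$, also $ab=z^{-1}(aE^{-1}a^t)E=1$. Moreover $b^t=zE^taE^{-t}$.

\emph{The anti-endomorphism.} We check that $z\mapsto z^{-1}$, $a_{ij}\mapsto b_{ij}$ respects each relation with the order of the factors reversed. The relation $za=az^{-1}$ becomes $bz^{-1}=zb$, which holds because each $b_{ij}$ is $z$ times a linear combination of entries of $a$. The relation $\sum_{i,j}a_{il}E_{ij}a_{jm}=z^{-1}E_{lm}$ becomes $\sum_{i,j}b_{jm}E_{ij}b_{il}=zE_{lm}$, that is, $b^tE^tb=zE^t$; and indeed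
\[
b^tE^tb=zE^taE^{-t}E^tb=zE^tab=zE^t.
\]
The relation $\sum_{l,m}a_{il}(E^{-1})_{lm}a_{jm}=z(E^{-1})_{ij}$ becomes $\sum_{l,m}b_{jm}(E^{-1})_{lm}b_{il}=z^{-1}(E^{-1})_{ij}$, that is, $bE^{-t}b^t=z^{-1}E^{-t}$; and indeed
\[
bE^{-t}b^t=b\,zaE^{-t}=ba\,z^{-1}E^{-t}=z^{-1}E^{-t}.
\]
So $S$ is a well-defined anti-endomorphism. The antipode identities hold on $z^{\pm1}$, and on the $a_{ij}$ because $ab=ba=1$.

\emph{The square.} Applying $S$ entrywise to $b=zE^{-1}a^tE$ gives
\[
S^2(a)=E^{-1}b^tE\,z^{-1}=z\,E^{-1}E^taE^{-t}E\,z^{-1}=z^2FaF^{-1},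
\]
where the last step uses $az^{-1}=za$.
\end{proof}

Now let $n=2$ and $E=\begin{pmatrix}0&1\\ q&0\end{pmatrix}$ with $q\in k^\times$, so that $E^{-1}=\begin{pmatrix}0&q^{-1}\\ 1&0\end{pmatrix}$ and $F=\operatorname{diag}(q^{-1},q)$. The $(l,m)$ entry of $a^tEa$ is $a_{1l}a_{2m}+qa_{2l}a_{1m}$, and the $(i,j)$ entry of $aE^{-1}a^t$ is $q^{-1}a_{i1}a_{j2}+a_{i2}a_{j1}$. After rescaling, the two matrix relations become
\begin{equation}\label{eq:q}
\begin{aligned}
&\alpha\gamma+q\gamma\alpha=0, &&\beta\delta+q\delta\beta=0, &&\alpha\delta+q\gamma\beta=z^{-1}, &&\delta\alpha+q^{-1}\beta\gamma=z^{-1},\\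
&\alpha\beta+q\beta\alpha=0, &&\gamma\delta+q\delta\gamma=0, &&\alpha\delta+q\beta\gamma=z, &&\delta\alpha+q^{-1}\gamma\beta=z.
\end{aligned}
\end{equation}
Subtracting the two formulas for $\alpha\delta$ gives $q(\beta\gamma-\gamma\beta)=z-z^{-1}$. The discrepancy that killed Example~\ref{ex:n1} is now absorbed by a commutator. This works for special $q$ only. By \eqref{eq:q}, $\alpha\beta\gamma=q^2\beta\gamma\alpha$ and $\alpha\gamma\beta=q^2\gamma\beta\alpha$, so $\alpha(z-z^{-1})=q^2(z-z^{-1})\alpha$; on the other hand $\alpha$ inverts $z$, so $\alpha(z-z^{-1})=-(z-z^{-1})\alpha$. Therefore $(1+q^2)(z-z^{-1})\alpha=0$. Unless $q^2=-1$, we get $z^2\alpha=\alpha$, and $S^2$ fixes $\alpha$. This is the first reason for the hypothesis $r^2=-1$.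

From now on $q=r$, so $r^{-1}=-r$ and $r^4=1$, and $\widetilde H=\widetilde H(E)$. The eight relations \eqref{eq:q} take the form
\begin{gather}
\beta\alpha=r\alpha\beta,\qquad \gamma\alpha=r\alpha\gamma,\qquad \delta\beta=r\beta\delta,\qquad \delta\gamma=r\gamma\delta,\label{eq:skew}\\
\alpha\delta=z-r\beta\gamma=z^{-1}-r\gamma\beta,\qquad \delta\alpha=z^{-1}+r\beta\gamma=z+r\gamma\beta,\label{eq:det}
\end{gather}
and they imply
\begin{equation}\label{eq:comm}
\beta\gamma-\gamma\beta=w,\qquad w=-r(z-z^{-1}).
\end{equation}
Multiplying out $zE^{-1}a^tE$ gives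
\begin{equation}\label{eq:S}
S(\alpha)=z\delta,\qquad S(\beta)=-rz\beta,\qquad S(\gamma)=rz\gamma,\qquad S(\delta)=z\alpha.
\end{equation}
Here $F=\operatorname{diag}(-r,r)$, and conjugation by $F$ fixes the diagonal entries of $a$ and negates the other two. So Proposition~\ref{prop:tilde} yields the formulas for $S^2$ in Theorem~\ref{thm:main}, in $\widetilde H$ and in every Hopf quotient of it.

\section{Cutting down to a finite module over $k[z^{\pm1}]$}\label{sec:quot}

The relations \eqref{eq:skew}--\eqref{eq:comm} let us reorder monomials, but they do not visibly bound the exponents of $\alpha,\beta,\gamma$. To obtain a finite module over $k[z^{\pm1}]$ we impose such bounds, and we must do so by Hopf ideals. Here $r^2=-1$ is used a second time: it makes the cross terms in the coproducts of squares cancel.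

\begin{proposition}\label{prop:hopf}
The ideal of $\widetilde H$ generated by $\beta^2$, $\gamma^2$ and $\alpha^4-1$ is a Hopf ideal, so $H$ is a Hopf algebra. In $H$ the element $\alpha^2$ is group-like, $\delta^2=\alpha^{-2}$ and $\delta^4=1$.
\end{proposition}

\begin{proof}
We have $\Delta(\alpha)=\alpha\otimes\alpha+\beta\otimes\gamma$, $\Delta(\beta)=\alpha\otimes\beta+\beta\otimes\delta$ and $\Delta(\gamma)=\gamma\otimes\alpha+\delta\otimes\gamma$. By \eqref{eq:skew}, the cross terms in the squares are
\begin{align*}
\alpha\beta\otimes\alpha\gamma+\beta\alpha\otimes\gamma\alpha&=(1+r^2)\,\alpha\beta\otimes\alpha\gamma=0,\\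
\alpha\beta\otimes\beta\delta+\beta\alpha\otimes\delta\beta&=(1+r^2)\,\alpha\beta\otimes\beta\delta=0,\\
\gamma\delta\otimes\alpha\gamma+\delta\gamma\otimes\gamma\alpha&=(1+r^2)\,\gamma\delta\otimes\alpha\gamma=0.
\end{align*}
Hence
\[
\Delta(\alpha^2)=\alpha^2\otimes\alpha^2+\beta^2\otimes\gamma^2,\quad \Delta(\beta^2)=\alpha^2\otimes\beta^2+\beta^2\otimes\delta^2,\quad \Delta(\gamma^2)=\gamma^2\otimes\alpha^2+\delta^2\otimes\gamma^2.
\]
Also $\varepsilon(\beta^2)=\varepsilon(\gamma^2)=0$. Since $zxz=x$ for every entry $x$ of $a$, \eqref{eq:S} gives $S(\beta^2)=r^2z\beta z\beta=-\beta^2$ and $S(\gamma^2)=r^2z\gamma z\gamma=-\gamma^2$. So $(\beta^2,\gamma^2)$ is a Hopf ideal.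

In the quotient, $\kappa=\alpha^2$ is group-like, with inverse $S(\kappa)=z\delta z\delta=\delta^2$. Finally $\Delta(\kappa^2-1)=(\kappa^2-1)\otimes\kappa^2+1\otimes(\kappa^2-1)$, $\varepsilon(\kappa^2-1)=0$ and $S(\kappa^2-1)=-\kappa^{-2}(\kappa^2-1)$, so $\kappa^2-1$ generates a Hopf ideal, modulo which $\delta^4=\kappa^{-2}=1$.
\end{proof}

\begin{remark}
The exponent $4$ cannot be lowered to $2$ when $\operatorname{char}k\neq2$. By \eqref{eq:skew}, $\beta\alpha^2=-\alpha^2\beta$, so $\alpha^2=1$ would give $\beta=0$, hence $w=0$ by \eqref{eq:comm}, hence $z^2=1$.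
\end{remark}

Let $L$ be the Laurent polynomial ring $k[z^{\pm1}]$, acting on $H$ by multiplication, and let $\mathcal M$ be the family of the $16$ monomials $\beta^i\gamma^j\alpha^l$ with $i,j\in\{0,1\}$ and $0\le l\le3$.

\begin{lemma}\label{lem:span}
The family $\mathcal M$ spans $H$ as a left $L$-module.
\end{lemma}

\begin{proof}
Since $\alpha^{-1}=\alpha^3$, \eqref{eq:det} gives
\begin{equation}\label{eq:delta}
\delta=(\delta\alpha)\alpha^3=z^{-1}\alpha^3+r\beta\gamma\alpha^3.
\end{equation}
So $H$ is generated by $z^{\pm1},\alpha,\beta,\gamma$, and it suffices to show that the span $N$ of $\mathcal M$, which contains $1$, is stable under left multiplication by these. For $x\in\{\alpha,\beta,\gamma\}$ and $f\in L$ we have $xf(z)=f(z^{-1})x$, so it is enough to show $xm\in N$ for $m=\beta^i\gamma^j\alpha^l$. For $x=\alpha$, \eqref{eq:skew} gives $\alpha m=(-r)^{i+j}\beta^i\gamma^j\alpha^{l+1}$, and $\alpha^4=1$. For $x=\beta$, the product is $0$ or lies in $\mathcal M$. For $x=\gamma$ and $i=0$ the same holds, and for $i=1$, \eqref{eq:comm} gives $\gamma m=\beta\gamma^{j+1}\alpha^l-w\gamma^j\alpha^l\in N$.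
\end{proof}

\section{A matrix model and the proof of Theorem~\ref{thm:main}}\label{sec:model}

It remains to rule out collapse: a priori the relations could imply $z^{2n}=1$, as in Example~\ref{ex:n1}. We need an algebra in which the relations of $H$ hold and in which $\mathcal M$ is visibly independent over $L$.

The relations tell us where to look. Two elements $\beta,\gamma$ of square zero whose commutator is $w$ behave like multiples of the matrix units $e_{12},e_{21}$, and since they invert $z$, the element $z$ should be a diagonal matrix $\operatorname{diag}(t,t^{-1})$. The scalar matrix $t$ is also present in $H$: by \eqref{eq:skew}, $\delta\alpha$ commutes with $\beta$ and $\gamma$, it commutes with $z$, and $\alpha(\delta\alpha)\alpha^{-1}=\alpha\delta$ is its inverse because $\alpha\delta^2\alpha=1$. So we expect $\delta\alpha\mapsto t$, with $\alpha$ acting as an automorphism of order dividing $4$ that inverts $t$.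

Let $R=k[t^{\pm1}]$, let $\tau$ be the automorphism $t\mapsto t^{-1}$ of $R$, applied entrywise to matrices, and put $v=-r(t-t^{-1})$. Then $v\neq0$, $\tau(v)=-v$ and $rv=t-t^{-1}$. With $D=\operatorname{diag}(1,r)$, define an automorphism $\sigma$ of $M_2(R)$ by $\sigma(m)=D\tau(m)D^{-1}$. Then $\sigma^2$ is conjugation by $D^2$ and $\sigma^4=\operatorname{id}$ because $D^4=I$. Let
\[
\Lambda=\bigoplus_{l=0}^3M_2(R)\,u^l
\]
be the skew group ring of $\mathbb Z/4$ over $M_2(R)$: the free left module on $1,u,u^2,u^3$ with product $(mu^i)(nu^j)=m\sigma^i(n)u^{i+j}$ and $u^4=1$. We identify $R$ with the scalar matrices.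

\begin{proposition}\label{prop:model}
There is an injective algebra map $\varphi\colon H\to\Lambda$ with
\[
z\mapsto Z=\operatorname{diag}(t,t^{-1}),\qquad \beta\mapsto e_{12},\qquad \gamma\mapsto ve_{21},\qquad \alpha\mapsto u,\qquad \delta\mapsto tu^{-1}.
\]
The family $\mathcal M$ is a basis of $H$ as a left and as a right $L$-module, and $v\Lambda\subseteq\varphi(H)$.
\end{proposition}

\begin{proof}
We check the relations in $\Lambda$.

\emph{The relations $zx=xz^{-1}$.} Since $\sigma(Z)=Z^{-1}$, we have $Zu^{\pm1}=u^{\pm1}Z^{-1}$; as $t$ commutes with $Z$, this covers $\alpha$ and $\delta$. Further $Ze_{12}=te_{12}=e_{12}Z^{-1}$ and $Ze_{21}=t^{-1}e_{21}=e_{21}Z^{-1}$.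

\emph{The relations \eqref{eq:skew}.} We have $\sigma(e_{12})=r^{-1}e_{12}=-re_{12}$ and $\sigma(ve_{21})=(-v)(re_{21})$. So for $y=e_{12}$ and for $y=ve_{21}$ we have $\sigma(y)=-ry$ and $\sigma^{-1}(y)=ry$. Thus $ruy=-r^2yu=yu$ and $(tu^{-1})y=ry(tu^{-1})$.

\emph{The relations \eqref{eq:det}.} The products $\alpha\delta,\ \delta\alpha,\ r\beta\gamma,\ r\gamma\beta$ correspond to $utu^{-1}=t^{-1}$, $t$, $(t-t^{-1})e_{11}$, $(t-t^{-1})e_{22}$, and
\begin{align*}
Z-(t-t^{-1})e_{11}&=t^{-1}=Z^{-1}-(t-t^{-1})e_{22},\\
Z^{-1}+(t-t^{-1})e_{11}&=t=Z+(t-t^{-1})e_{22}.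
\end{align*}

\emph{The relations \eqref{eq:cut}} hold since $e_{12}^2=e_{21}^2=0$ and $u^4=1$.

So $\varphi$ exists. For $f\in L$ we have $\varphi(f(z))=\operatorname{diag}(f(t),f(t^{-1}))$, and therefore
\begin{equation}\label{eq:phi}
\varphi\bigl((f_0+f_1\beta+f_2\gamma+f_3\beta\gamma)\alpha^l\bigr)=\begin{pmatrix}f_0(t)+f_3(t)v&f_1(t)\\ f_2(t^{-1})v&f_0(t^{-1})\end{pmatrix}u^l.
\end{equation}
Suppose that an $L$-linear combination of $\mathcal M$ lies in $\ker\varphi$. The powers of $u$ are independent over $M_2(R)$, so for each $l$ the matrix in \eqref{eq:phi} vanishes. Then $f_0=f_1=0$, and $f_2=f_3=0$ because $R$ is a domain and $v\ne0$. With Lemma~\ref{lem:span}, this shows that $\varphi$ is injective and that $\mathcal M$ is a left basis. Each $m\in\mathcal M$ satisfies either $mf(z)=f(z)m$ for all $f\in L$ or $mf(z)=f(z^{-1})m$ for all $f\in L$, so $\mathcal M$ is also a right basis.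

The matrices occurring in \eqref{eq:phi} are those $(p_{ij})\in M_2(R)$ with $p_{21}\in vR$ and $p_{11}-\tau(p_{22})\in vR$. Since $\tau(vR)=vR$, they include $vM_2(R)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:hopf}, $H$ is a Hopf algebra. By Proposition~\ref{prop:model} it contains $L$ and is free of rank $16$ over $L$ on either side, so Lemma~\ref{lem:finite} with $d=1$ applies. The formulas for $S^2$ were derived at the end of Section~\ref{sec:form}. As $S^2$ is an algebra map fixing $z$, induction gives $S^{2n}(\alpha)=z^{2n}\alpha$, and $z^{2n}\alpha\ne\alpha$ for $n\ge1$ because $\alpha$ is a basis element over $L$.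
\end{proof}

\section{Subcoalgebras, inner automorphisms and semiprimeness}\label{sec:props}

\begin{proof}[Proof of Theorem~\ref{thm:props}]
(a) By \eqref{eq:delta}, $\delta$ has nonzero coordinates only at $\alpha^3$ and $\beta\gamma\alpha^3$ in the basis $\mathcal M$. So $\alpha,\beta,\gamma,\delta$ are linearly independent, and \eqref{eq:coalg} shows that $C$ is the dual coalgebra of $M_2(k)$, which is simple because $M_2(k)$ is a simple algebra. By Theorem~\ref{thm:main}, $S^{2n}(C)=z^{2n}C$. Left multiplication by the group-like element $z^{2n}$ is a coalgebra automorphism of $H$, so $z^{2n}C$ is again a simple subcoalgebra. The coordinate at $\beta$ of an element of $z^{2n}C$ lies in $kz^{2n}$, so $z^{2m}\beta\notin z^{2n}C$ for $m\ne n$, and the subcoalgebras are pairwise distinct. The elements $S^{2n}(\alpha)=z^{2n}\alpha$, $n\ge0$, are linearly independent, so $\alpha$ lies in no finite-dimensional $S^2$-stable subspace.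

(b) For each entry $x$ of $a$ we have $S^2(x)=\pm z^2x$, hence $S^4(x)=z^4x=z^2xz^{-2}$; and $S^4(z)=z$. Two algebra maps that agree on generators are equal.

(c) The plan is to enlarge $H$, by inverting central elements, to a semisimple ring. The automorphisms $\tau$ and $\sigma$ extend to $k(t)$ and $M_2(k(t))$. Let $Q=\bigoplus_lM_2(k(t))u^l\supseteq\Lambda$ be the corresponding skew group ring.

The ring $Q$ is semisimple, by the argument of Maschke's theorem. Let $N\subseteq M$ be left $Q$-modules. Since $M_2(k(t))$ is semisimple, there is an $M_2(k(t))$-linear projection $p\colon M\to N$. Each map $u^lpu^{-l}$ is again an $M_2(k(t))$-linear projection onto $N$, because $u^{-l}m=\sigma^{-l}(m)u^{-l}$ in $Q$. As $4$ is invertible in $k$, the average $\frac14\sum_{l=0}^3u^lpu^{-l}$ is defined; it is a projection onto $N$ that commutes with $u$, hence is $Q$-linear.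

Let $\Phi\subseteq k(t)$ be the fixed field of $\tau$; it is central in $Q$. We claim $Q=\Phi\,\varphi(H)$. Given $y\in Q$, choose $0\ne p\in R$ with $py\in\Lambda$. Then $c=v^2p\,\tau(p)$ is a nonzero element of $\Phi$, and $cy\in v\Lambda\subseteq\varphi(H)$ by Proposition~\ref{prop:model}. Now if $I$ is an ideal of $H$ with $I^2=0$, then $\Phi\,\varphi(I)$ is an ideal of $Q$ of square zero. A semisimple ring has no such nonzero ideal, so $\varphi(I)=0$ and $I=0$.
\end{proof}

\begin{remark}
The hypothesis in (c) is needed. In characteristic $2$ we have $r=1$, so $\alpha^2$ is central by \eqref{eq:skew} and \eqref{eq:delta}, and $\alpha^2-1\neq0$ has square $\alpha^4-1=0$.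
\end{remark}

\begin{remark}
The signs in $S^2$ are also inner. The group-like element $\alpha^2$ commutes with $z$ and $\alpha$, anticommutes with $\beta$ and $\gamma$ by \eqref{eq:skew}, and commutes with $\delta$ by \eqref{eq:delta}. Hence $S^2$ is conjugation by the group-like element $z\alpha^2$.
\end{remark}

\section{Descent to an arbitrary field}\label{sec:descent}

If $-1$ is not a square in $k$, the algebra $H$ is defined only over $K=k(r)$. Galois conjugation replaces $r$ by $-r$ and so changes $E$. The remedy is that interchanging the two rows and the two columns changes the conjugate of $E$ back into a scalar multiple of $E$, and \eqref{eq:form} is insensitive to scaling $E$.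

We recall descent for the quadratic extension $K/k$, where $\operatorname{char}k\ne2$ and $\bar r=-r$. Let $\Theta$ be an additive map of a $K$-vector space $V$ with $\Theta(\lambda x)=\bar\lambda\,\Theta(x)$ (\emph{conjugate-linear}) and $\Theta^2=\operatorname{id}$. Then $V=V^\Theta\oplus rV^\Theta$, since $x=\frac{x+\Theta x}{2}+r\,\frac{x-\Theta x}{2r}$ with both fractions fixed by $\Theta$, while $\Theta$ acts as $-1$ on $rV^\Theta$. Thus $V=V^\Theta\otimes_kK$. Consequently $V\otimes_KV=(V^\Theta\otimes_kV^\Theta)\otimes_kK$, and the fixed space of the conjugate-linear map $\Theta\otimes\Theta$ is $V^\Theta\otimes_kV^\Theta$.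

\begin{proof}[Proof of Theorem~\ref{thm:fields}]
Let $d=1$ first. If $-1$ is a square in $k$, which is always so in characteristic $2$, take $H_0=H$ from Theorem~\ref{thm:main}. Otherwise let $H$ be the algebra of Theorem~\ref{thm:main} over $K=k(r)$, and put $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}=P^t=P^{-1}$. We claim that there is a conjugate-linear ring map $\Theta\colon H\to H$ with $z\mapsto z$ and $a\mapsto PaP$, that is, $\alpha\leftrightarrow\delta$ and $\beta\leftrightarrow\gamma$. For this, $z$ and $PaP$ must satisfy the defining relations with conjugated coefficients. The relation $z(PaP)=(PaP)z^{-1}$ holds entrywise. We have $P\bar EP=\begin{pmatrix}0&-r\\1&0\end{pmatrix}=-rE$, so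
\begin{align*}
(PaP)^t\bar E(PaP)&=Pa^t(-rE)aP=z^{-1}P(-rE)P=z^{-1}\bar E,\\
(PaP)\bar E^{-1}(PaP)^t&=Pa(-rE)^{-1}a^tP=zP(-rE)^{-1}P=z\bar E^{-1}.
\end{align*}
The relations \eqref{eq:cut} become $\gamma^2=\beta^2=0$ and $\delta^4=1$, which hold by Proposition~\ref{prop:hopf}.

The following identities compare maps that are multiplicative or anti-multiplicative and have the same linearity type, so they may be checked on generators. First, $\Theta^2=\operatorname{id}$. Next, $\Delta\Theta=(\Theta\otimes\Theta)\Delta$, because $Pa'a''P=(Pa'P)(Pa''P)$ in the notation of Proposition~\ref{prop:tilde}, and $\varepsilon\Theta=\overline{\varepsilon}$, because $PIP=I$. Finally $\Theta S=S\Theta$: by \eqref{eq:S}, $\Theta S(\alpha)=z\alpha=S(\delta)$ and $\Theta S(\beta)=rz\gamma=S(\gamma)$, and applying $\Theta$ to these two equations gives the cases of $\delta$ and $\gamma$.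

Hence the $k$-subalgebra $H_0=H^\Theta$ satisfies $\Delta(H_0)\subseteq H_0\otimes_kH_0$, $\varepsilon(H_0)\subseteq k$ and $S(H_0)\subseteq H_0$, so it is a Hopf algebra over $k$ with $H_0\otimes_kK=H$. It contains $k[z^{\pm1}]$. On either side, $H$ is a finite module over the Noetherian ring $k[z^{\pm1}]$, hence so is its submodule $H_0$, and Lemma~\ref{lem:finite} applies. If $S^{2n}$ were the identity on $H_0$, it would be the identity on $H_0\otimes_kK=H$; so $S^2$ has infinite order on $H_0$.

For general $d$ take $H_0\otimes k[x_1,\dots,x_{d-1}]$ with primitive $x_i$, that is, $\Delta(x_i)=x_i\otimes1+1\otimes x_i$. This tensor product of Hopf algebras is a finite module on both sides over $k[z^{\pm1},x_1,\dots,x_{d-1}]$, so Lemma~\ref{lem:finite} applies, and the square of its antipode is $S^2\otimes\operatorname{id}$.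
\end{proof}

\section{Finite modules over central Hopf subalgebras}\label{sec:central}

The proof of Theorem~\ref{thm:central}(a) has a transparent model in group theory. Let $A$ be a normal subgroup of finite index in a group $G$, and let $\sigma$ be an automorphism of $G$ that is the identity on $A$ and on $G/A$. Then $g(x)=\sigma(x)x^{-1}$ lies in $A$, and $g(xy)=g(x)\cdot xg(y)x^{-1}$. If $A$ is central, $g$ is a homomorphism that is trivial on $A$, so $g(x)^{|G/A|}=1$; as $\sigma^m(x)=g(x)^mx$, the automorphism $\sigma$ has finite order. If $A$ is merely abelian, this fails: take $A=\langle z\rangle\subset D_\infty$ and conjugation by $z$.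

For a Hopf algebra $H$ over a central Hopf subalgebra $A$, the role of $G/A$ is played by a finite-dimensional quotient $B$, and $\sigma$ is a power of $S^2$ that is trivial on $B$ by Radford's theorem. Two steps need work: that $g$ takes values in $A$ (Lemma~\ref{lem:coinv}), and that the resulting algebra map into $A$ has finite order (Lemma~\ref{lem:conv}).

\begin{lemma}\label{lem:conv}
Let $F$ be a finite-dimensional commutative Hopf algebra and $A$ a commutative algebra over $k$. For every algebra map $g\colon F\to A$ there is $m\ge1$ with $g^{*m}=\varepsilon$.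
\end{lemma}

\begin{proof}
Extending scalars, we may assume that $k$ is algebraically closed. Let $F_{\mathrm{red}}$ be the quotient of $F$ by its nilradical. It is a finite product of copies of $k$, so $F_{\mathrm{red}}\otimes F_{\mathrm{red}}$ is reduced, and $\Delta$ maps the nilradical into the kernel of $F\otimes F\to F_{\mathrm{red}}\otimes F_{\mathrm{red}}$; also $\varepsilon$ kills the nilradical and $S$ preserves it. So $F_{\mathrm{red}}$ is a Hopf quotient. It is the algebra $k^\Gamma$ of functions on the finite group $\Gamma$ of algebra maps $F\to k$ under convolution, with basis the indicator functions $\chi_\eta$, $\eta\in\Gamma$, and $\Delta(\chi_\eta)=\sum_{\eta_1\eta_2=\eta}\chi_{\eta_1}\otimes\chi_{\eta_2}$. Put $n=|\Gamma|$.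

\emph{The reduced case.} Let $g'\colon k^\Gamma\to A'$ be an algebra map to a commutative algebra. The elements $e_\eta=g'(\chi_\eta)$ are orthogonal idempotents with sum $1$, so
\[
g'^{*n}(\chi_\eta)=\sum_{\eta_1\cdots\eta_n=\eta}e_{\eta_1}\cdots e_{\eta_n}=\sum_{\theta^n=\eta}e_\theta.
\]
Since $\theta^n=1$ for all $\theta\in\Gamma$, this is $1$ for $\eta=1$ and $0$ otherwise. So $g'^{*n}=\varepsilon$. In characteristic $0$, Cartier's theorem says that a finite-dimensional commutative Hopf algebra is reduced, so $F=k^\Gamma$ and we are done.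

\emph{Characteristic $p>0$.} Let $A'$ be $A$ modulo its nilradical. The composite $F\to A\to A'$ factors through $k^\Gamma$, so the reduced case shows that $f=g^{*n}-\varepsilon$ takes nilpotent values. The ideal $J$ generated by the finite-dimensional space $f(F)$ is generated by finitely many nilpotent elements, so $J^N=0$ for some $N$. Choose a power $p^c\ge N$. In the convolution algebra $\varepsilon$ is the unit, and $p$ divides $\binom{p^c}{j}$ for $0<j<p^c$, so $g^{*np^c}=(\varepsilon+f)^{*p^c}=\varepsilon+f^{*p^c}$. The map $f^{*p^c}$ takes values in $J^{p^c}=0$.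
\end{proof}

Both finite dimension and the factor $p^c$ are needed. If $x$ is primitive, then $g^{*m}(x)=mg(x)$. For $F=k[x]$ in characteristic $0$ and $g(x)=1$ the order is infinite; for $F=A=k[x]/(x^p)$ in characteristic $p$ and $g=\operatorname{id}$, the group $\Gamma$ is trivial but $g\neq\varepsilon$.

Let $A$ be a central Hopf subalgebra of $H$ and $A^+=A\cap\ker\varepsilon$. Then $HA^+$ is an ideal, and a Hopf ideal because $\Delta(y)\in A^+\otimes A+A\otimes A^+$ and $S(y)\in A^+$ for $y\in A^+$. Let $\pi\colon H\to B=H/HA^+$ be the quotient map; $\pi(y)=\varepsilon(y)1$ for $y\in A$. Recall that an $A$-module $M$ is \emph{faithfully flat} if a sequence of $A$-modules is exact exactly when it is exact after applying $M\otimes_A-$.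

\begin{lemma}\label{lem:coinv}
If $H$ is faithfully flat over $A$, then $A=\{h\in H: h_{(1)}\otimes\pi(h_{(2)})=h\otimes1\}$.
\end{lemma}

\begin{proof}
Consider $\psi\colon H\otimes_AH\to H\otimes B$, $x\otimes y\mapsto xy_{(1)}\otimes\pi(y_{(2)})$. It is well defined, since for $c\in A$ we have $xc_{(1)}y_{(1)}\otimes\pi(c_{(2)}y_{(2)})=xcy_{(1)}\otimes\pi(y_{(2)})$. Define $\psi'(x\otimes\pi(y))=xS(y_{(1)})\otimes y_{(2)}$. This is well defined because, for $c\in A$, centrality of $A$ gives in $H\otimes_AH$
\[
xS(y_{(1)}c_{(1)})\otimes y_{(2)}c_{(2)}=xS(y_{(1)})S(c_{(1)})c_{(2)}\otimes y_{(2)}=\varepsilon(c)\,xS(y_{(1)})\otimes y_{(2)},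
\]
which vanishes for $c\in A^+$. The identities $xy_{(1)}S(y_{(2)})\otimes y_{(3)}=x\otimes y$ and $xS(y_{(1)})y_{(2)}\otimes\pi(y_{(3)})=x\otimes\pi(y)$ show that $\psi'$ is inverse to $\psi$. As $\psi(h\otimes1)=h\otimes1$ and $\psi(1\otimes h)=h_{(1)}\otimes\pi(h_{(2)})$, the set in the lemma is the kernel of the $A$-linear map $\partial\colon H\to H\otimes_AH$, $h\mapsto h\otimes1-1\otimes h$.

It remains to show that $A\to H\xrightarrow{\ \partial\ }H\otimes_AH$ is exact in the middle, and by faithful flatness we may apply $H\otimes_A-$ first. Suppose that $\sum x_i\otimes y_i\otimes1=\sum x_i\otimes1\otimes y_i$ in $H\otimes_AH\otimes_AH$. Multiplying the first two factors gives $\sum x_iy_i\otimes1=\sum x_i\otimes y_i$, so $\sum x_i\otimes y_i$ comes from $H\otimes_AA$.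
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:central}(a)]
Let $H$ be finitely generated as an algebra and as a module over the central Hopf subalgebra $A$.

\emph{Faithful flatness.} We first show that $H$ is Noetherian, by the Artin--Tate argument. Let $y_1=1,\dots,y_s$ generate $H$ over $A$. Write finitely many algebra generators of $H$, and all products $y_iy_j$, as $A$-linear combinations of the $y_l$, and let $A_0\subseteq A$ be the subalgebra generated by the finitely many coefficients. Then $\sum_lA_0y_l$ is a subalgebra containing the generators, so it is $H$. Thus $H$ is a finite module over the central Noetherian ring $A_0$, and $H$ is Noetherian. By \cite[Thm.~3.3]{Schneider}, a Noetherian Hopf algebra is faithfully flat over a central Hopf subalgebra, so Lemma~\ref{lem:coinv} applies. This is the only use of finite generation as an algebra.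

\emph{The map $\sigma$.} The quotient $B$ is spanned over $k$ by the images of the $y_l$, so it is finite-dimensional, and by \cite{Radford} its antipode satisfies $S_B^{2N}=\operatorname{id}$ for some $N\ge1$. Put $\sigma=S^{2N}$, a Hopf algebra endomorphism of $H$ with $\pi\sigma=\pi$. Since $A$ is commutative, $S^2$ and hence $\sigma$ restrict to the identity on $A$.

\emph{The map $g$.} Let $g(h)=\sigma(h_{(1)})S(h_{(2)})$, so that $g(h_{(1)})h_{(2)}=\sigma(h)$. Since $S$ reverses the comultiplication and $\pi\sigma=\pi$,
\[
(\operatorname{id}\otimes\pi)\Delta g(h)=\sigma(h_{(1)})S(h_{(4)})\otimes\pi\bigl(h_{(2)}S(h_{(3)})\bigr)=g(h)\otimes1.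
\]
By Lemma~\ref{lem:coinv}, $g(H)\subseteq A$. Because $A$ is central,
\begin{equation}\label{eq:mult}
g(xy)=\sigma(x_{(1)})\sigma(y_{(1)})S(y_{(2)})S(x_{(2)})=\sigma(x_{(1)})g(y)S(x_{(2)})=g(x)g(y),
\end{equation}
and $g(1)=1$. For $c\in A$ we have $g(c)=c_{(1)}S(c_{(2)})=\varepsilon(c)$. So the algebra map $g\colon H\to A$ vanishes on $HA^+$ and, $A$ being commutative, on all commutators. The ideal of $B$ generated by commutators is a Hopf ideal, since $\Delta[x,y]=[x_{(1)},y_{(1)}]\otimes x_{(2)}y_{(2)}+y_{(1)}x_{(1)}\otimes[x_{(2)},y_{(2)}]$, $\varepsilon[x,y]=0$ and $S[x,y]=[S(y),S(x)]$. Let $F$ be the quotient, a finite-dimensional commutative Hopf algebra, and $p\colon H\to F$ the projection. Then $g=\bar gp$ for an algebra map $\bar g\colon F\to A$, and $g^{*m}=\bar g^{*m}p$ because $p$ is a coalgebra map. By Lemma~\ref{lem:conv}, $g^{*m}=\varepsilon$ for some $m\geq1$.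

\emph{Conclusion.} We have $\sigma^j(h)=g^{*j}(h_{(1)})h_{(2)}$ for all $j\ge1$: since $\sigma$ fixes $A$,
\[
\sigma\bigl(g^{*j}(h_{(1)})h_{(2)}\bigr)=g^{*j}(h_{(1)})\sigma(h_{(2)})=g^{*j}(h_{(1)})g(h_{(2)})h_{(3)}=g^{*(j+1)}(h_{(1)})h_{(2)}.
\]
Hence $S^{2Nm}=\sigma^m=\operatorname{id}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:central}(b)]
Let $H$ be as in Theorem~\ref{thm:main}. The subalgebra $L=k[z^{\pm1}]$ is spanned by the group-like elements $z^m$, so it is a commutative Hopf subalgebra, and $H$ is free of rank $16$ over it. The formulas $h\cdot y=h_{(1)}yS(h_{(2)})$ and $y\cdot h=S(h_{(1)})yh_{(2)}$ define a left and a right action of the algebra $H$ on itself, so stability of $L$ may be checked for generators $h$. The elements $z^{\pm1}$ act trivially on $L$, and for all $m\in\mathbb Z$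
\[
\sum_la_{il}z^mS(a_{lj})=z^{-m}\sum_la_{il}S(a_{lj})=z^{-m}\delta_{ij},\qquad \sum_lS(a_{il})z^ma_{lj}=\sum_lS(a_{il})a_{lj}z^{-m}=z^{-m}\delta_{ij}.
\]
So $L$ is normal, while the antipode of $H$ has infinite order.
\end{proof}

\begin{remark}
One sees directly where the proof of (a) breaks for $L\subset H$. The algebra $L$ is not central, since $\alpha z=z^{-1}\alpha\ne z\alpha$. Take $\sigma=S^4$, which is the identity on $L$ and modulo $z-1$. Then $g(a_{ij})=z^4\sum_la_{il}S(a_{lj})=z^4\delta_{ij}$ lies in $L$, but \eqref{eq:mult} fails: $g(\alpha^2)=1$ because $\alpha^2$ is group-like, whereas $g(\alpha)^2=z^8$. Accordingly $g^{*m}(\alpha)=z^{4m}\ne1$ for all $m\ge1$.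
\end{remark}

\begin{remark}
It is also essential in (a) that the central subalgebra be a Hopf subalgebra. The element $s=z+z^{-1}$ is central in $H$, and $L=k[s]+k[s]z$ because $z^2=sz-1$ and $z^{-1}=s-z$; so $H$ is a finite module over the central subalgebra $k[s]$. But $\Delta(s)=z\otimes z+z^{-1}\otimes z^{-1}$ is not invariant under inverting $z$ in the first factor alone, so it does not lie in $k[s]\otimes k[s]$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Notes}
\emph{Algebraic Combinatorics Lecture Notes},
\texttt{http://courses.washington.edu/mnotes/algcomb/notes.pdf}.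

\bibitem{KL}
Krause and Lenagan, \emph{Growth of Algebras and Gelfand--Kirillov Dimension}.

\bibitem{Radford}
Radford, Amer. J. Math. \textbf{98} (1976).

\bibitem{Schneider}
Schneider, \emph{Some remarks on exact sequences of quantum groups}, Comm. Algebra \textbf{21} (1993).

\end{thebibliography}
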